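\title{Splitting unconditional bases of $X\oplus Y$ when all operators from $X$ to $Y$ are strictly singular}

\begin{abstract}
We prove that if every bounded operator from a Banach space $X$ into a Banach space $Y$ is strictly singular, then every unconditional basis of $X\oplus Y$ splits into two disjoint parts equivalent to unconditional bases of $X$ and of $Y$. We derive this from a stronger statement about a single basis: if $X$ is invariant under all multipliers of the basis modulo strictly singular operators, then $X$ agrees, modulo strictly singular operators, with the closed span of a part of the basis. The proof counts eigenvalues of finite blocks along the edges of a cube of signs, and a Fredholm index argument then yields the isomorphisms.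
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Throughout, spaces are real or complex Banach spaces and operators are bounded and linear. An operator $T:X\to Y$ is \emph{strictly singular} if there is no infinite-dimensional closed subspace $M\subseteq X$ such that $T|_M$ is an isomorphism onto its range; equivalently, $T$ is not bounded below on any infinite-dimensional subspace. We write $(X,Y)\in\mathrm{SS}$ if every operator from $X$ into $Y$ is strictly singular, and $(X,Y)\in\mathrm{Co}$ if every operator from $X$ into $Y$ is compact. Both conditions say that operators into $Y$ preserve little of $X$.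

Two basic sequences $(u_n)$ and $(v_n)$ are \emph{equivalent} if $\sum a_nu_n$ converges exactly when $\sum a_nv_n$ converges. By the closed graph theorem this holds if and only if $u_n\mapsto v_n$ extends to an isomorphism between the closed spans. A basis $(z_n)_{n\in\mathbb N}$ of $X\oplus Y$ \emph{splits} if there is a partition $\mathbb N=A\sqcup B$ such that $(z_n)_{n\in A}$ is equivalent to an unconditional basis of $X$ and $(z_n)_{n\in B}$ is equivalent to an unconditional basis of $Y$. Bases of finite-dimensional spaces are finite, so $A$ or $B$ may be finite or empty.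

The union of an unconditional basis of $X$ and one of $Y$ is an unconditional basis of $X\oplus Y$. To ask whether all unconditional bases of $X\oplus Y$ split is to ask whether all of them arise in this way. Equivalence is the right precision: the automorphism $(x,y)\mapsto(x,y+Sx)$, for an operator $S:X\to Y$, moves basis vectors out of $X$ without changing the equivalence class of the basis. Some hypothesis on the pair is needed; Example~\ref{ex:haar} gives a basis of $\ell_2\oplus L_p$ that does not split. A theorem of Wojtaszczyk says that if $(X,Y)\in\mathrm{Co}$, then every unconditional basis of $X\oplus Y$ splits. The following problem comes from \cite{problem}.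

\begin{quote}
\emph{Assume $(X,Y)\in\mathrm{SS}$. Does every unconditional basis of $X\oplus Y$ split?}
\end{quote}

Compact operators are strictly singular, so the new hypothesis is weaker, and it is strictly weaker even if one may exchange the two spaces.

\begin{example}\label{ex:notco}
Let $X=\ell_1\oplus c_0$ and $Y=\ell_2$. By Schur's theorem weakly convergent sequences in $\ell_1$ converge in norm, so every operator from a reflexive space into $\ell_1$ is compact. Hence reflexive subspaces of $\ell_1$ are finite-dimensional, and operators $\ell_1\to\ell_2$ are strictly singular. Operators $c_0\to\ell_2$ are compact because their adjoints $\ell_2\to\ell_1$ are. A sum of two strictly singular operators is strictly singular, so $(X,Y)\in\mathrm{SS}$. The formal inclusions $\ell_1\to\ell_2$ and $\ell_2\to c_0$ are not compact, so neither $(X,Y)$ nor $(Y,X)$ is in $\mathrm{Co}$.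
\end{example}

The answer to the problem is yes. To state the results we fix notation. Let $Z=X\oplus Y$, let $P$ be the projection onto $X$ along $Y$, and let $Q=I-P$. Let $(z_n)_{n\in\mathbb N}$ be an unconditional basis of $Z$ with biorthogonal functionals $(z_n^*)$. For $d\in\ell_\infty$ the \emph{multiplier}
\[
M_d\sum a_nz_n=\sum d_na_nz_n
\]
is a bounded operator. For $A\subseteq\mathbb N$ let $D_A=M_{1_A}$ be the coordinate projection and $Z_A=D_AZ$ the closed span of $(z_n)_{n\in A}$. Put $p_{mn}=z_m^*(Pz_n)$ and $q_{mn}=z_m^*(Qz_n)$, so that $p_{nn}+q_{nn}=1$. An isomorphism $Z_A\to X$ carries $(z_n)_{n\in A}$ to an equivalent unconditional basis of $X$, and conversely an equivalence with a basis of $X$ is an isomorphism $Z_A\to X$. So the basis splits exactly when $Z_A\cong X$ and $Z_B\cong Y$ for some partition.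

\begin{theorem}\label{thm:A}
If $(X,Y)\in\mathrm{SS}$ and $(z_n)$ is an unconditional basis of $Z=X\oplus Y$, then there is a partition $\mathbb N=A\sqcup B$ with $Z_A\cong X$ and $Z_B\cong Y$. Thus every unconditional basis of $X\oplus Y$ splits. In particular, if $X\oplus Y$ has an unconditional basis, then so do $X$ and $Y$.
\end{theorem}

To see why one expects this, suppose first that $QM_dP=0$ for all $d$, that is, $X$ is invariant under every multiplier. For $x\in X$ the vector $D_{\{n\}}x=z_n^*(x)z_n$ lies in $X$, so $z_n\in X$ whenever $z_n^*(x)\ne0$. With $A=\{n:z_n\in X\}$ this gives $X=Z_A$, and then $Y\cong Z/X\cong Z_B$ for $B=\mathbb N\setminus A$. In operator terms, $Z_A\subseteq X$ reads $QD_A=0$ and $X\subseteq Z_A$ reads $D_BP=0$. Now if $(X,Y)\in\mathrm{SS}$, then $QM_dP$ factors through $QM_d|_X:X\to Y$, so it is strictly singular: $X$ is invariant under multipliers \emph{modulo strictly singular operators}. The next theorem says that the conclusion of the exact case survives in the same sense.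

\begin{theorem}\label{thm:B}
For an unconditional basis $(z_n)$ of $Z=X\oplus Y$ the following are equivalent:
\begin{itemize}
\item[(a)] $QM_dP$ is strictly singular for every $d\in\ell_\infty$;
\item[(b)] there is a partition $\mathbb N=A\sqcup B$ such that $QD_A$ and $D_BP$ are strictly singular.
\end{itemize}
In this case $A$ is unique up to finite sets and equals $\{n:|p_{nn}|\ge\frac12\}$ up to a finite set. After changing $A$ by a finite set, $Z_A\cong X$ and $Z_B\cong Y$.
\end{theorem}

Since $(X,Y)\in\mathrm{SS}$ implies (a), Theorem~\ref{thm:B} implies Theorem~\ref{thm:A}.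

\begin{remark}\label{rem:asym}
Conditions (a) and (b) are not symmetric in $X$ and $Y$. Let $Z=\ell_2\oplus\ell_2$ with its natural basis, $X=\ell_2\oplus0$ and $Y=\{(y,y):y\in\ell_2\}$. Then $QM_dP=0$ for all $d$ and $X=Z_A$, where $A$ indexes the first summand, but $PD_B(0,y)=(-y,0)$ is not strictly singular. So $Y$ is isomorphic to $Z_B$ without being close to it. The example also shows that (a) can hold when $(X,Y)\notin\mathrm{SS}$.
\end{remark}

The argument for the exact case does not transfer: it uses the multipliers $D_{\{n\}}$, which have rank one, and for these (a) carries no information. Everything has to be extracted from multipliers with infinite support. The core of the paper is Proposition~\ref{prop:key}, stated and explained on a rank-one model in Section~\ref{sec:model} and proved in Section~\ref{sec:proofkey} with the lemmas of Section~\ref{sec:lemmas}. Section~\ref{sec:proofB} proves Theorem~\ref{thm:B}, and Section~\ref{sec:cons} contains consequences.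

\section{Conventions and standard facts}\label{sec:facts}

\subsection*{Strictly singular and Fredholm operators}
An operator $F$ is \emph{Fredholm} if its kernel is finite-dimensional and its range is closed and of finite codimension; its index is $\operatorname{ind}F=\dim\ker F-\operatorname{codim}\operatorname{ran}F$. The index of a composition of Fredholm operators is the sum of the indices. If $F:E\to E'$ is Fredholm of index $0$, then $E\cong E'$: write $E=\ker F\oplus E_0$ and $E'=E_1\oplus\operatorname{ran}F$, and add to the isomorphism $F|_{E_0}:E_0\to\operatorname{ran}F$ any isomorphism between the spaces $\ker F$ and $E_1$ of equal finite dimension. We use the following standard facts \cite{Kato,LT}.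
\begin{itemize}
\item[(F1)] Strictly singular operators form a closed operator ideal containing the compact operators: sums and norm limits of strictly singular operators are strictly singular, and so is $T_1ST_2$ if $S$ is.
\item[(F2)] If $S$ is strictly singular on an infinite-dimensional space $E$ and $\eta>0$, there is an infinite-dimensional closed $E'\subseteq E$ with $\|S|_{E'}\|\le\eta$.
\item[(F3)] If $F$ is Fredholm and $S$ is strictly singular, then $F+S$ is Fredholm with the same index.
\item[(F4)] Strictly singular operators on $\ell_1$ are compact.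
\end{itemize}
Here is a proof of (F4). If $S$ is not compact, there is a bounded sequence $(x_n)$ with $\|Sx_n-Sx_m\|\ge\delta>0$ for $n\ne m$. Pass to a subsequence for which $(Sx_n)$ converges coordinatewise and let $u_n=x_{n+1}-x_n$. Then $(Su_n)$ is bounded, $\|Su_n\|\ge\delta$, and $Su_n\to0$ coordinatewise. A subsequence of $(Su_n)$ is therefore a small perturbation of a disjointly supported sequence, hence equivalent to the unit vector basis of $\ell_1$. Along it, $\|\sum a_nu_n\|\le C\sum|a_n|\le C'\|S\sum a_nu_n\|$, so $S$ is bounded below on the infinite-dimensional span of the $u_n$.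

We write $S_1\equiv S_2$ if $S_1-S_2$ is strictly singular. By (F1), such relations can be added and multiplied.

\subsection*{Unconditional bases}
Let $W$ have an unconditional basis $(w_n)_{n\in\Gamma}$, $\Gamma\subseteq\mathbb N$; we use the notation $M_d$, $D_A$, $W_A$ as above. Then $M_dM_{d'}=M_{dd'}$ and $\sup\{\|M_d\|:\|d\|_\infty\le1\}<\infty$. The basis is \emph{normalized} if $\|w_n\|=1$ and \emph{$1$-unconditional} if $\|M_d\|\le\|d\|_\infty$ for all $d$. In that case $\|D_A\|\le1$, $\|w_n^*\|=1$, and for each $w$ the tails $D_{(m,\infty)}w$ and the coefficients $w_m^*(w)$ tend to $0$ as $m\to\infty$. Moreover, for pairwise disjoint sets $I_k\subseteq\Gamma$ and $f\in W^*$,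
\begin{equation}\label{eq:l1}
\sum_k|f(D_{I_k}w)|\le\|f\|\,\|w\|\qquad(w\in W),
\end{equation}
because a finite partial sum equals $f(M_\theta w)$, where $\theta$ is a suitable unimodular constant on each $I_k$ involved and $0$ elsewhere.

\subsection*{Reduction to complex scalars}
The implication (a)$\Rightarrow$(b) will be proved with eigenvalues, which requires complex scalars.

\begin{lemma}\label{lem:reduction}
To prove that \textup{(a)} implies \textup{(b)} with $A=\{n:|p_{nn}|\ge\frac12\}$, one may assume that the scalars are complex and that $(z_n)$ is normalized and $1$-unconditional.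
\end{lemma}

\begin{proof}
Let $Z$ be real and let $Z_{\mathbb C}=Z\oplus iZ$ with the norm $\|u+iv\|=\sup_t\|u\cos t-v\sin t\|$, which is equivalent to $\|u\|+\|v\|$. For an operator $S$ on $Z$ let $S_{\mathbb C}(u+iv)=Su+iSv$. If $S$ is strictly singular, then $S_{\mathbb C}$, as a real operator, is $S\oplus S$, which is strictly singular by (F1); complex subspaces are real subspaces, so $S_{\mathbb C}$ is strictly singular. Conversely, if $S$ is bounded below on $M$, then $S_{\mathbb C}$ is bounded below on $M\oplus iM$. So $S\equiv0$ if and only if $S_{\mathbb C}\equiv0$. The sequence $(z_n)$ is an unconditional basis of $Z_{\mathbb C}=X_{\mathbb C}\oplus Y_{\mathbb C}$ with the same numbers $p_{mn}$, $q_{mn}$. For complex $d$ we have $Q_{\mathbb C}M_dP_{\mathbb C}=(QM_{\operatorname{Re}d}P)_{\mathbb C}+i(QM_{\operatorname{Im}d}P)_{\mathbb C}$, so (a) passes to $Z_{\mathbb C}$, and (b) comes back because $Q_{\mathbb C}D_A=(QD_A)_{\mathbb C}$ and $D_BP_{\mathbb C}=(D_BP)_{\mathbb C}$.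

The norm $\sup_{\|d\|_\infty\le1}\|M_dz\|$ is equivalent to the given one, so it has the same strictly singular operators, and it makes the basis $1$-unconditional because $M_dM_{d'}=M_{dd'}$. Replacing $z_n$ by $s_nz_n$ replaces $z_n^*$ by $s_n^{-1}z_n^*$ and changes neither $M_d$ nor $p_{nn}$.
\end{proof}

In Sections~\ref{sec:model}--\ref{sec:proofkey}, $W$ is a complex space with a normalized $1$-unconditional basis $(w_n)_{n\in\Gamma}$.

\section{The key proposition and a rank-one model}\label{sec:model}

Condition (a) gives $QM_dQ=QM_d-QM_dP\equiv QM_d$ and $PM_dP=M_dP-QM_dP\equiv M_dP$. We shall see that (a) also forces the diagonal entries $p_{nn}$ to cluster at $0$ and $1$. What remains is to show that $Q$ is negligible on the part of the basis where its diagonal is small, and likewise for $P$. This is the content of the following statement.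

\begin{proposition}\label{prop:key}
Let $R$ be an operator on $W$ whose diagonal entries $w_n^*(Rw_n)$ tend to $0$. Assume that one of the following holds:
\begin{itemize}
\item[(i)] $RM_dR\equiv RM_d$ for all $d\in\ell_\infty(\Gamma)$;
\item[(ii)] $RM_dR\equiv M_dR$ for all $d\in\ell_\infty(\Gamma)$.
\end{itemize}
Then $R$ is strictly singular.
\end{proposition}

The two cases have a common form. Put $\Phi(d)=RM_d$ in case (i) and $\Phi(d)=M_dR$ in case (ii). Multiplying (i) on the right by $M_{d'}$, or multiplying the instance of (ii) for $d'$ on the left by $M_d$, we obtain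
\begin{equation}\label{eq:mult}
\Phi(d)\Phi(d')\equiv\Phi(dd')\qquad(d,d'\in\ell_\infty(\Gamma)).
\end{equation}
So the linear map $\Phi$ is multiplicative modulo strictly singular operators, and $\Phi(1)=R$. In particular $R^2\equiv R$, and $\Phi(\varepsilon)^3\equiv\Phi(\varepsilon^3)=\Phi(\varepsilon)$ for every sequence of signs $\varepsilon\in\{\pm1\}^\Gamma$.

The diagonal hypothesis cannot be dropped, as $R=I$ shows. Nor is $R^2\equiv R$ enough in place of (i) or (ii).

\begin{example}\label{ex:average}
Let $W=\ell_2$, partition $\mathbb N$ into blocks $I_k$ with $|I_k|=k$, and let $R$ be the orthogonal projection onto the vectors that are constant on each block. The diagonal entries on $I_k$ equal $1/k$, and $R^2=R$, but $R$ is not strictly singular. Condition (i) fails: if $\varepsilon$ has sum $0$ on each block of even length, then on the span of the vectors $v_k=\varepsilon1_{I_k}$, $k$ even, we have $Rv_k=0$ and $RM_\varepsilon v_k=1_{I_k}$, so $RM_\varepsilon-RM_\varepsilon R$ is an isometry there.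
\end{example}

This example shows the shape of the difficulty. An operator with $R^2\equiv R$ that is not strictly singular almost fixes vectors $e_k$ supported on finite blocks, and a small diagonal only forces the blocks to be long. The contradiction must come from signs. The mechanism is already visible for a single block of rank one.

\begin{example}[The rank-one model]\label{ex:rankone}
On $\mathbb C^N$ let $Tv=\varphi(v)e$ with $\varphi(e)=1$, so that $T^2=T$, $Te=e$, and the diagonal entries $t_{nn}=\varphi_ne_n$ have sum $1$. The range of $TM_d$ lies in the span of $e$, and $TM_de=\lambda(d)e$ with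
\[
\lambda(d)=\varphi(M_de)=\sum_nd_nt_{nn}.
\]
So the eigenvalues of $TM_d$ are among $0$ and $\lambda(d)$. Suppose $|t_{nn}|\le\eta\le\frac1{10}$ for all $n$. Walk from $\varepsilon=(1,\dots,1)$ to $\varepsilon=(-1,\dots,-1)$, changing one sign at a time. The real part of $\lambda(\varepsilon)$ goes from $1$ to $-1$ in steps of length at most $2\eta$. At the step where it first drops to $\frac12$ or below, one of the two endpoints satisfies $|\operatorname{Re}\lambda-\frac12|\le\eta$, and there
\[
|\lambda^3-\lambda|=|\lambda|\,|\lambda-1|\,|\lambda+1|\ge(\tfrac12-\eta)^2(\tfrac32-\eta)>\tfrac15 .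
\]
Hence $G=TM_\varepsilon$ is far from satisfying $G^3=G$: we have $\|(G^3-G)e\|>\frac15\|e\|$ in any norm. For the blocks of Example~\ref{ex:average}, $\lambda(\varepsilon)$ is the mean of $\varepsilon$ and takes the values $1,1-\frac2k,\dots,-1$.
\end{example}

In words: the relation $G^3\approx G$ confines the eigenvalues of $\Phi(\varepsilon)$ to small neighborhoods of $-1,0,1$, and one change of sign is too small to move an eigenvalue from one neighborhood to another. So the eigenvalue near $1$ persists from $\Phi(1)=T$ to $\Phi(-1)=-T$, which is impossible when $T^2\approx T$.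

Three things must be supplied in general. First, relations modulo strictly singular operators have to be turned into statements about eigenvalues of finite blocks (Lemmas~\ref{lem:diag} and~\ref{lem:triang}). Second, there is no formula for the eigenvalues of a general block, and a change of sign at $n$ alters $TM_\varepsilon$ by $\pm2TD_{\{n\}}$, of norm $2\|Tw_n\|$, which need not be small: for the averaging matrix of size $k$ on $\ell_1^k$ it is $2$. We therefore join neighboring sign vectors by a segment, show that no eigenvalue meets the line $\operatorname{Re}\lambda=\frac12$ along the segment, and count the eigenvalues to the right of the line. Third, one needs $G^3\approx G$ on these segments, where $d^3\ne d$. The exact finite-dimensional case indicates why a single coordinate should not matter. If $TM_dT=TM_d$ for all $d$, then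
\[
TD_{\{n\}}=TD_{\{n\}}TD_{\{n\}}=T\,(D_{\{n\}}TD_{\{n\}})=t_{nn}\,TD_{\{n\}},
\]
so $TD_{\{n\}}=0$ unless $t_{nn}=1$. The same computation works modulo strictly singular operators when $\{n\}$ is replaced by a sparse infinite set $\Lambda$ for which $D_\Lambda TD_\Lambda$ is compact (Lemma~\ref{lem:sparse}).

\section{Diagonals, blocks and sparse compressions}\label{sec:lemmas}

In this section $\Gamma$ is infinite. The first lemma says that a strictly singular operator cannot act like a nonzero scalar on one vector in each of infinitely many blocks. The difficulty is the interaction between different blocks. For weakly null vectors it can be removed by passing to a subsequence. Otherwise the vectors behave like the basis of $\ell_1$, and (F4) applies.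

\begin{lemma}\label{lem:diag}
Let $S$ be a strictly singular operator on $W$. Let $I_k\subset\Gamma$, for $k$ in an infinite set of integers, be finite and pairwise disjoint, and let $e_k\in W_{I_k}$ be unit vectors with $D_{I_k}Se_k=\lambda_ke_k$. Then $\lambda_k\to0$. In particular $w_n^*(Sw_n)\to0$.
\end{lemma}

\begin{proof}
If not, pass to a subsequence, relabeled by $\mathbb N$, with $|\lambda_k|\ge\delta>0$.

\emph{Case 1: $(e_k)$ is weakly null.} Then $Se_k\to0$ weakly, and since $D_{I_j}$ has finite rank, $\|D_{I_j}Se_k\|\to0$ as $k\to\infty$ for fixed $j$. For fixed $k$, $\|D_{I_j}Se_k\|\to0$ as $j\to\infty$, because $\min I_j\to\infty$ and the tails of $Se_k$ tend to $0$. Having chosen $k_1<\dots<k_{j-1}$, we can therefore take $k_j$ so large that $\|D_{I_{k_i}}Se_{k_j}\|$ and $\|D_{I_{k_j}}Se_{k_i}\|$ are at most $\delta2^{-i-j-2}$ for all $i<j$. Relabel, so that $\|D_{I_j}Se_k\|\le\delta2^{-j-k-2}$ for $j\ne k$, and let $J=\bigcup_kI_k$. Then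
\[
\|D_JSe_k-\lambda_ke_k\|=\Big\|\sum_{j\ne k}D_{I_j}Se_k\Big\|\le\delta2^{-k-2}.
\]
Let $v=\sum a_ke_k$ be a finite sum. Then $|a_k|=\|D_{I_k}v\|\le\|v\|$. Also $v=M_\theta\sum a_k\lambda_ke_k$, where $\theta=1/\lambda_k$ on $I_k$ and $\theta=0$ off $J$, so $\|\sum a_k\lambda_ke_k\|\ge\delta\|v\|$. Hence
\[
\|Sv\|\ge\|D_JSv\|\ge\Big\|\sum a_k\lambda_ke_k\Big\|-\sum|a_k|\,\delta2^{-k-2}\ge\tfrac34\delta\|v\|,
\]
and $S$ is bounded below on the span of $(e_k)$, a contradiction.

\emph{Case 2: $(e_k)$ is not weakly null.} After passing to a subsequence there are $f\in W^*$ with $\|f\|=1$ and $c>0$ with $|f(e_k)|\ge c$ for all $k$. By \eqref{eq:l1}, $\Psi w=(f(D_{I_k}w))_k$ defines an operator $\Psi:W\to\ell_1$. Let $\iota:\ell_1\to W$ send the $k$-th unit vector $\delta_k$ to $e_k$. Then $\Psi S\iota$ is strictly singular on $\ell_1$, hence compact by (F4). A relatively compact subset of $\ell_1$ has uniformly small tails, so the $k$-th coordinate of $\Psi S\iota\delta_k$ tends to $0$. But this coordinate is $f(D_{I_k}Se_k)=\lambda_kf(e_k)$, of modulus at least $\delta c$, a contradiction.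

The last assertion is the case $I_n=\{n\}$, $e_n=w_n$.
\end{proof}

To apply the lemma to $g(G)$ for a polynomial $g$, we need the diagonal blocks of $g(G)$ to be $g$ of the diagonal blocks of $G$. This is true for triangular operators. Let $\Gamma=I_1\sqcup I_2\sqcup\cdots$ with finite nonempty sets $I_k$. Call $G$ \emph{block upper triangular} if $D_{I_k}GD_{I_j}=0$ for $j<k$, that is, if each space $W_{I_1\cup\dots\cup I_k}$ is $G$-invariant. Its $k$-th \emph{diagonal block} is $G_k=D_{I_k}G|_{W_{I_k}}$. Multipliers are block upper triangular, and so are sums and products of such operators.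

\begin{lemma}\label{lem:triang}
If $G$ and $H$ are block upper triangular, then $(GH)_k=G_kH_k$. If $g$ is a polynomial with $g(G)\equiv0$ and $\lambda_k$ is an eigenvalue of $G_k$ for $k$ in an infinite set, then $g(\lambda_k)\to0$.
\end{lemma}

\begin{proof}
For $v\in W_{I_k}$ we have $Hv=\sum_{j\le k}D_{I_j}Hv$, so $D_{I_k}GHv=\sum_{j\le k}D_{I_k}GD_{I_j}Hv=D_{I_k}GD_{I_k}Hv$. Hence $g(G)_k=g(G_k)$. If $x_k\in W_{I_k}$ is a unit eigenvector for $\lambda_k$, then $D_{I_k}g(G)x_k=g(G_k)x_k=g(\lambda_k)x_k$, and Lemma~\ref{lem:diag} applies to $S=g(G)$.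
\end{proof}

The last lemma concerns arbitrary operators with small diagonal.

\begin{lemma}\label{lem:sparse}
Let $T$ be an operator on $W$ with matrix $t_{mn}=w_m^*(Tw_n)$ and $t_{nn}\to0$. Every infinite set $\Lambda\subseteq\Gamma$ contains an infinite set $\Lambda'$ such that $D_{\Lambda'}TD_{\Lambda'}$ is compact.
\end{lemma}

\begin{proof}
For $\Lambda'=\{n_1<n_2<\cdots\}$ write $D_{\Lambda'}TD_{\Lambda'}=M_\tau+O$, where $\tau_n=t_{nn}$ on $\Lambda'$ and $\tau_n=0$ elsewhere. Since $\tau\in c_0$ and $\|M_d\|\le\|d\|_\infty$, the operator $M_\tau$ is a norm limit of finite-rank multipliers, hence compact. The off-diagonal part is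
\[
Ow=\sum_i\rho_i(w)\,w_{n_i},\qquad\rho_i(w)=\sum_{j\ne i}t_{n_in_j}\,w_{n_j}^*(w).
\]
If $\sum_i\|\rho_i\|<\infty$, then $O$ is an absolutely convergent sum of rank-one operators, hence compact. We choose $\Lambda'$ to achieve this. The columns always decay: $t_{mn}\to0$ as $m\to\infty$ for fixed $n$.

\emph{Case 1: $(w_n)_{n\in\Lambda}$ is weakly null.} Then also $t_{mn}=(w_m^*T)(w_n)\to0$ as $n\to\infty$ in $\Lambda$, for fixed $m$. Choose $n_1<n_2<\cdots$ in $\Lambda$ inductively with $|t_{n_in_j}|\le2^{-i-j}$ for $i\ne j$. Then $\|\rho_i\|\le\sum_j2^{-i-j}=2^{-i}$.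

\emph{Case 2: $(w_n)_{n\in\Lambda}$ is not weakly null.} After shrinking $\Lambda$ there are $f$ with $\|f\|=1$ and $c>0$ with $|f(w_n)|\ge c$ on $\Lambda$. By \eqref{eq:l1} for singletons,
\begin{equation}\label{eq:lowerl1}
c\sum_{n\in\Lambda}|w_n^*(w)|\le\|w\|\qquad(w\in W).
\end{equation}
Now the rows need not decay, but by \eqref{eq:lowerl1} a uniform bound on the entries of a row suffices. By a diagonal argument, shrink $\Lambda$ so that $b_m=\lim_{n\to\infty,\,n\in\Lambda}t_{mn}$ exists for every $m\in\Gamma$. Applying \eqref{eq:lowerl1} to $w=Tw_n$ gives $\sum_{m\in F}|t_{mn}|\le\|T\|/c$ for finite $F\subset\Lambda$, and letting $n\to\infty$ gives $\sum_{m\in\Lambda}|b_m|\le\|T\|/c$. So $b_m\to0$ along $\Lambda$. Choose $n_1<n_2<\cdots$ in $\Lambda$ inductively with $|b_{n_j}|\le2^{-j-1}$ and, for all $i<j$, $|t_{n_in_j}-b_{n_i}|\le2^{-i-1}$ and $|t_{n_jn_i}|\le2^{-j}$. Then $|t_{n_in_j}|\le2^{-i}$ for all $j\ne i$: for $j>i$ by the first two conditions and for $j<i$ by the third. By \eqref{eq:lowerl1}, $\|\rho_i\|\le2^{-i}/c$.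
\end{proof}

\section{Proof of Proposition~\ref{prop:key}}\label{sec:proofkey}

If $\Gamma$ is finite there is nothing to prove. Let $\Gamma=\mathbb N$ and suppose that $R$ is not strictly singular. Steps 1--3 replace $R$ by a block upper triangular operator with the same properties and with the eigenvalue $1$ in every diagonal block. Steps 4 and 5 carry out the plan of Section~\ref{sec:model}.

\subsection*{Step 1: almost fixed vectors}
\emph{For each $\eta>0$ there is an infinite-dimensional subspace $U_\eta$ with $\|Ru-u\|\le\eta\|u\|$ for $u\in U_\eta$.}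

Let $\|Rv\|\ge c\|v\|$ on an infinite-dimensional closed subspace $E$, with $c>0$. Since $R^2-R\equiv0$, (F2) gives an infinite-dimensional $E'\subseteq E$ with $\|(R^2-R)|_{E'}\|\le\eta c$. Put $U_\eta=R(E')$. For $v\in E'$ we have $\|R(Rv)-Rv\|\le\eta c\|v\|\le\eta\|Rv\|$.

\subsection*{Step 2: blocks}
We want almost fixed vectors on disjoint finite intervals, placed so far apart that $R$ carries almost nothing from earlier intervals into later ones. We choose inductively integers $m_1<m_1'\le m_2<m_2'\le\cdots$, intervals $I_k=(m_k,m_k']$ and unit vectors $e_k\in W_{I_k}$ with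
\begin{equation}\label{eq:blocks}
\|D_{(m_k,\infty)}RD_{[1,m_{k-1}']}\|\le2^{-k}\quad(k\ge2),\qquad\|D_{I_k}Re_k-e_k\|\le2^{-k}.
\end{equation}
The first condition holds for all large $m_k$, because $RD_{[1,m_{k-1}']}$ has finite rank and $D_{(m,\infty)}\to0$ uniformly on compact sets. Given $m_k$, let $\eta\le\frac12$ satisfy $2(\|R\|+2)\eta\le2^{-k}$. Since $U_\eta$ is infinite-dimensional, it contains a unit vector $u$ with $D_{[1,m_k]}u=0$. Take $m_k'>m_k$ such that $e=D_{[1,m_k']}u\in W_{I_k}$ satisfies $\|u-e\|\le\eta$. Then $\|e\|\ge\frac12$ and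
\[
\|D_{I_k}Re-e\|\le\|Re-e\|\le\|R(e-u)\|+\|Ru-u\|+\|u-e\|\le(\|R\|+2)\eta,
\]
so $e_k=e/\|e\|$ satisfies the second condition.

The interaction in the other direction cannot be made small in this way, since the functional $w_1^*R$ need not be small on tails; consider $R(a_n)=(\sum a_n)w_1$ on $\ell_1$. This is why we work with triangular rather than diagonal operators.

\subsection*{Step 3: triangularization}
Let $I=\bigcup_kI_k$, $V=W_I$ with the basis $(w_n)_{n\in I}$, and $R'=D_IR|_V$. Let $\varphi_k\in V^*$ be a norming functional of $e_k$ composed with $D_{I_k}$, so that $\|\varphi_k\|=\varphi_k(e_k)=1$ and $\varphi_k=\varphi_kD_{I_k}$. Define on $V$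
\[
L=\sum_{k\ge2}D_{I_k}RD_{I_1\cup\dots\cup I_{k-1}},\qquad Kv=\sum_k\varphi_k(v)\,(e_k-D_{I_k}Re_k),\qquad T=R'-L+K.
\]
By \eqref{eq:blocks}, the $k$-th terms of $L$ and $K$ have finite rank and norm at most $2^{-k}$, so $L$ and $K$ are compact. The operator $L$ is the part of $R'$ below the block diagonal, and $K$ maps each $W_{I_k}$ into itself. For $d\in\ell_\infty(I)$ we now put $\Phi(d)=TM_d$ in case (i) and $\Phi(d)=M_dT$ in case (ii). The following hold.
\begin{itemize}
\item[(T1)] $T$ is block upper triangular and $T_ke_k=e_k$. Indeed, $D_{I_k}TD_{I_j}=D_{I_k}RD_{I_j}-D_{I_k}LD_{I_j}=0$ for $j<k$. Since $D_{I_k}LD_{I_k}=0$ and $\varphi_j(e_k)=0$ for $j\ne k$, we get $T_ke_k=D_{I_k}Re_k+(e_k-D_{I_k}Re_k)=e_k$.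
\item[(T2)] $\Phi$ satisfies \eqref{eq:mult} on $V$. Extend $d\in\ell_\infty(I)$ by $0$. Then $M_dD_I=M_d$, so $R'M_dR'=D_I(RM_dR)|_V$, which is $\equiv D_IRM_d|_V=R'M_d$ in case (i) and $\equiv D_IM_dR|_V=M_dR'$ in case (ii). Since $T\equiv R'$, the operator $T$ satisfies the same condition, and \eqref{eq:mult} follows as in Section~\ref{sec:model}.
\item[(T3)] The diagonal entries $t_{nn}$ of $T$ tend to $0$. Those of $R'$ do so by hypothesis, and those of the compact operator $K-L$ by Lemma~\ref{lem:diag}.
\end{itemize}
Each $\Phi(d)$ is block upper triangular, and by Lemma~\ref{lem:triang} its $k$-th diagonal block is $T_kM_d$ or $M_dT_k$ on $W_{I_k}$. It depends linearly on $d|_{I_k}$ only; we denote it $\Phi_k(d)$ for $d\in\mathbb C^{I_k}$. Note $\Phi_k(\pm1)=\pm T_k$ and $\|\Phi_k(d)\|\le\|T\|\,\|d\|_\infty$.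

\subsection*{Step 4: no eigenvalue on the line}
Let $\mathcal E_k$ be the union of the edges of the cube $[-1,1]^{I_k}$, that is, the set of $d\in[-1,1]^{I_k}$ with $d_n=\pm1$ for all $n$ with at most one exception.

\emph{There is $k_0$ such that for $k\ge k_0$ and $d\in\mathcal E_k$ the matrix $\Phi_k(d)$ has no eigenvalue with real part $\frac12$.}

Otherwise there are an infinite set $\mathcal K$ and, for $k\in\mathcal K$, points $d^k\in\mathcal E_k$, indices $n_k\in I_k$ with $d^k_n=\pm1$ for $n\ne n_k$, and eigenvalues $\lambda_k$ of $\Phi_k(d^k)$ with $\operatorname{Re}\lambda_k=\frac12$. Then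
\begin{equation}\label{eq:38}
|\lambda_k^3-\lambda_k|=|\lambda_k|\,|\lambda_k-1|\,|\lambda_k+1|\ge\tfrac12\cdot\tfrac12\cdot\tfrac32=\tfrac38.
\end{equation}
The indices $n_k$ are distinct. By (T3) and Lemma~\ref{lem:sparse} we may shrink $\mathcal K$, keeping it infinite, so that $D_\Lambda TD_\Lambda$ is compact for $\Lambda=\{n_k:k\in\mathcal K\}$. This is the only use of the diagonal hypothesis. The square $\Phi(1_\Lambda)^2$ equals $T(D_\Lambda TD_\Lambda)$ in case (i) and $(D_\Lambda TD_\Lambda)T$ in case (ii), so it is compact. By \eqref{eq:mult}, $\Phi(1_\Lambda)\equiv\Phi(1_\Lambda)^2\equiv0$, and therefore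
\[
\Phi(h)=\Phi(h1_\Lambda)\equiv\Phi(h)\Phi(1_\Lambda)\equiv0\qquad\text{for every bounded $h$ supported in $\Lambda$.}
\]
Let $d\in\ell_\infty(I)$ equal $d^k$ on $I_k$ for $k\in\mathcal K$ and $1$ on the other blocks. Let $\varepsilon=d$ off $\Lambda$ and $\varepsilon=1$ on $\Lambda$. Then $\varepsilon\in\{\pm1\}^I$ and $d-\varepsilon$ is supported in $\Lambda$, so $\Phi(d)\equiv\Phi(\varepsilon)$ and
\[
\Phi(d)^3\equiv\Phi(\varepsilon)^3\equiv\Phi(\varepsilon^3)=\Phi(\varepsilon)\equiv\Phi(d).
\]
Lemma~\ref{lem:triang} with $G=\Phi(d)$ and $g(\lambda)=\lambda^3-\lambda$ gives $\lambda_k^3-\lambda_k\to0$ along $\mathcal K$, contradicting \eqref{eq:38}.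

\subsection*{Step 5: counting eigenvalues}
Fix $k\ge k_0$. For $d\in\mathcal E_k$ let $a(d)$ be the number of eigenvalues of $\Phi_k(d)$ with real part greater than $\frac12$, counted with algebraic multiplicity. All eigenvalues have modulus at most $\|T\|$, so $a(d)$ is the number of zeros of $\chi_d(\lambda)=\det(\lambda-\Phi_k(d))$ in $\Omega=\{\operatorname{Re}\lambda>\frac12,\ |\lambda|<\|T\|+1\}$, and by Step 4 there are no zeros on $\partial\Omega$. By the argument principle,
\[
a(d)=\frac1{2\pi i}\int_{\partial\Omega}\frac{\chi_d'(\lambda)}{\chi_d(\lambda)}\,d\lambda ,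
\]
which is continuous in $d\in\mathcal E_k$ and integer valued. The set $\mathcal E_k$ is connected, since any two vertices are joined by changing one sign at a time. Hence $a$ is constant. By (T1), $a(1,\dots,1)\ge1$, so $a(-1,\dots,-1)\ge1$: the block $T_k$ has an eigenvalue $\mu_k$ with $\operatorname{Re}\mu_k<-\frac12$, and
\[
|\mu_k^2-\mu_k|=|\mu_k|\,|\mu_k-1|\ge\tfrac12\cdot\tfrac32=\tfrac34\qquad(k\ge k_0).
\]
But $T^2\equiv T$ by (T2), and Lemma~\ref{lem:triang} gives $\mu_k^2-\mu_k\to0$. This contradiction proves Proposition~\ref{prop:key}. \hfill$\square$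

\section{Proof of Theorem~\ref{thm:B}}\label{sec:proofB}

\subsection*{From (b) to (a)}
For $d\in\ell_\infty$, multipliers commute, so
\[
QM_dP=QM_dD_AP+QM_dD_BP=(QD_A)M_dP+QM_d(D_BP)\equiv0.
\]

\subsection*{From (a) to (b)}
Assume (a), and let $A=\{n:|p_{nn}|\ge\frac12\}$, $B=\mathbb N\setminus A$. By Lemma~\ref{lem:reduction} we may assume complex scalars and a normalized $1$-unconditional basis.

We first show that $p_{nn}q_{nn}\to0$. This number is the $n$-th diagonal entry of $QD_{\{n\}}P$, an operator that changes with $n$, while Lemma~\ref{lem:diag} treats one operator at a time. Schur's theorem provides the missing uniformity. From $M_dPz_n=\sum_md_mp_{mn}z_m$ and Lemma~\ref{lem:diag} we get, for each $d\in\ell_\infty$,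
\[
z_n^*(QM_dPz_n)=\sum_md_m\,q_{nm}p_{mn}\longrightarrow0\qquad(n\to\infty).
\]
Let $\xi^n=(q_{nm}p_{mn})_m$. The series converges for every $d$, in particular for unimodular $d$ with $d_m\xi^n_m=|\xi^n_m|$, so $\xi^n\in\ell_1$. The display says that $\xi^n\to0$ weakly in $\ell_1$, hence in norm. In particular $\xi^n_n=p_{nn}q_{nn}\to0$. On $A$ we have $|q_{nn}|\le2|p_{nn}q_{nn}|$. On $B$ we have $|q_{nn}|=|1-p_{nn}|\ge\frac12$, so $|p_{nn}|\le2|p_{nn}q_{nn}|$. Thus $q_{nn}\to0$ along $A$ and $p_{nn}\to0$ along $B$.

Now we apply Proposition~\ref{prop:key} twice, using $QM_dQ\equiv QM_d$ and $PM_dP\equiv M_dP$ from Section~\ref{sec:model}.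
\begin{itemize}
\item Let $R=D_AQ|_{Z_A}$ on $Z_A$, with diagonal $(q_{nn})_{n\in A}$. For $d$ supported in $A$, $RM_dR=D_AQM_dQ|_{Z_A}\equiv D_AQM_d|_{Z_A}=RM_d$. This is case (i).
\item Let $R=D_BP|_{Z_B}$ on $Z_B$, with diagonal $(p_{nn})_{n\in B}$. For $d$ supported in $B$, $RM_dR=D_BPM_dP|_{Z_B}\equiv D_BM_dP|_{Z_B}=M_dR$. This is case (ii).
\end{itemize}
Hence $D_AQD_A\equiv0$ and $D_BPD_B\equiv0$. It remains to remove one projection from each relation. By (a), $QD_AP\equiv0$ and $QD_BP\equiv0$. Inserting $I=P+Q$ between two equal coordinate projections,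
\begin{align*}
QD_AQ&=(QD_AP)D_AQ+Q(D_AQD_A)Q\equiv0,\\
PD_BP&=P(D_BPD_B)P+PD_B(QD_BP)\equiv0.
\end{align*}
Therefore $QD_A=QD_AQ+QD_AP\equiv0$ and $D_BP=PD_BP+QD_BP\equiv0$, which is (b). From here on the scalars and the norm are the original ones.

\subsection*{Uniqueness of $A$}
Let $(A,B)$ and $(A_1,B_1)$ satisfy (b), and let $C=A\setminus A_1=A\cap B_1$. Then $QD_C=(QD_A)D_C$ and $D_CP=D_C(D_{B_1}P)$ are strictly singular, and so is $D_C=(D_CP)D_C+D_C(QD_C)$. Since $D_C$ is the identity on $Z_C$, the set $C$ is finite. Exchanging the two partitions shows that $A_1\setminus A$ is finite. Since $\{n:|p_{nn}|\ge\frac12\}$ is admissible in (b), every admissible set differs from it by a finite set.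

\subsection*{The isomorphisms}
Condition (b) is insensitive to moving finitely many indices between $A$ and $B$, because this changes $QD_A$ and $D_BP$ by finite-rank operators. The isomorphism type of $Z_A$ can be sensitive to it: if $\dim X<\infty$, every finite $A$ satisfies (b), but only $|A|=\dim X$ gives $Z_A\cong X$. The Fredholm index measures the correction, and the point is that one correction serves both $X$ and $Y$.

\begin{lemma}\label{lem:index}
Let $(A,B)$ satisfy \textup{(b)}. Then $\alpha=P|_{Z_A}:Z_A\to X$ and $\gamma=Q|_{Z_B}:Z_B\to Y$ are Fredholm, and $\operatorname{ind}\alpha+\operatorname{ind}\gamma=0$.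
\end{lemma}

\begin{proof}
Let $U=PD_A+QD_B$. We have $PD_A=D_A-QD_A\equiv D_A$ and
\[
QD_B=D_B-D_APD_B-(D_BP)D_B\equiv D_B-D_APD_B,
\]
so $U\equiv I-D_APD_B$. The term $D_APD_B$ need not be strictly singular (Remark~\ref{rem:asym}), but its square is $0$ because $D_BD_A=0$, so $I-D_APD_B$ is invertible with inverse $I+D_APD_B$. By (F3), $U$ is Fredholm of index $0$. For $a\in Z_A$ and $b\in Z_B$ we have $U(a+b)=\alpha a+\gamma b$ with $\alpha a\in X$, $\gamma b\in Y$. Hence $\ker U=\ker\alpha\oplus\ker\gamma$ and $\operatorname{ran}U=\operatorname{ran}\alpha\oplus\operatorname{ran}\gamma$. The ranges $\operatorname{ran}\alpha=X\cap\operatorname{ran}U$ and $\operatorname{ran}\gamma=Y\cap\operatorname{ran}U$ are closed, and their codimensions in $X$ and $Y$ add up to the codimension of $\operatorname{ran}U$. So $\alpha$ and $\gamma$ are Fredholm and their indices add up to $\operatorname{ind}U=0$.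
\end{proof}

Let $(A,B)$ satisfy (b) and let $r=\operatorname{ind}\alpha$. Suppose $r\ge0$. Then $A$ has at least $r$ elements, since $\dim Z_A\ge\dim\ker\alpha\ge r$. Choose $F\subseteq A$ with $|F|=r$ and put $A'=A\setminus F$, $B'=B\cup F$. The operator $\alpha'=P|_{Z_{A'}}$ is the composition of the inclusion $Z_{A'}\to Z_A$, of index $-r$, with $\alpha$, so $\operatorname{ind}\alpha'=0$. The partition $(A',B')$ satisfies (b), so Lemma~\ref{lem:index} shows that $\gamma'=Q|_{Z_{B'}}$ is Fredholm of index $0$. Suppose $r<0$. Then $\operatorname{ind}\gamma=-r>0$ and $\dim Z_B\ge\dim\ker\gamma\ge-r$. Choose $F\subseteq B$ with $|F|=-r$ and put $B'=B\setminus F$, $A'=A\cup F$. Now $\gamma'$ is the composition of an inclusion of index $r$ with $\gamma$, so $\operatorname{ind}\gamma'=0$, and Lemma~\ref{lem:index} gives $\operatorname{ind}\alpha'=0$. In both cases $Z_{A'}\cong X$ and $Z_{B'}\cong Y$ by Section~\ref{sec:facts}. This proves Theorem~\ref{thm:B}, and with it Theorem~\ref{thm:A}. \hfill$\square$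

\section{Consequences and a basis that does not split}\label{sec:cons}

\begin{corollary}\label{cor:N}
If $(X_i,X_j)\in\mathrm{SS}$ for all $1\le i<j\le N$, then every unconditional basis of $X_1\oplus\dots\oplus X_N$ splits into $N$ disjoint parts equivalent to unconditional bases of $X_1,\dots,X_N$.
\end{corollary}

\begin{proof}
An operator from $X_1$ into $Y=X_2\oplus\dots\oplus X_N$ has strictly singular components, so it is strictly singular by (F1). By Theorem~\ref{thm:A} the basis splits into parts equivalent to unconditional bases of $X_1$ and $Y$, and we apply induction to the basis of $Y$. If at some stage the space is finite-dimensional, any partition of its basis into parts of sizes $\dim X_i$ works.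
\end{proof}

\begin{corollary}\label{cor:unique}
If $(X,Y)\in\mathrm{SS}$ and $X$, $Y$ each have a normalized unconditional basis that is unique up to equivalence and permutation, then so does $X\oplus Y$.
\end{corollary}

\begin{proof}
An unconditional basis $(u_n)$ with $0<\inf\|u_n\|\le\sup\|u_n\|<\infty$ is equivalent to its normalization, through the invertible multiplier with $d_n=\|u_n\|^{-1}$. Let $(x_n)$ and $(y_n)$ be the given bases; their union is an unconditional basis of $Z=X\oplus Y$, equivalent to its normalization. Let $(z_n)$ be any normalized unconditional basis of $Z$, with $A$, $B$ as in Theorem~\ref{thm:A}. An isomorphism $Z_A\to X$ carries $(z_n)_{n\in A}$ to an unconditional basis of $X$ with norms bounded above and below, which is equivalent to its normalization and hence to a permutation of $(x_n)$. So some isomorphism $Z_A\to X$ maps $(z_n)_{n\in A}$ bijectively onto $(x_n)$, and the same argument gives an isomorphism $Z_B\to Y$ mapping $(z_n)_{n\in B}$ onto $(y_n)$. Since $Z=Z_A\oplus Z_B$, their direct sum shows that $(z_n)$ is equivalent to a permutation of the union.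
\end{proof}

Finally, the hypothesis of Theorem~\ref{thm:A} cannot be dropped.

\begin{example}\label{ex:haar}
Let $1<p<\infty$, $p\ne2$, $X=\ell_2$ and $Y=L_p[0,1]$. The space $\ell_2$ is complemented in $L_p$, say $L_p\cong\ell_2\oplus U$, so $X\oplus Y\cong\ell_2\oplus\ell_2\oplus U\cong L_p$. The Haar basis is unconditional in $L_p$; it consists of the constant $1$ and the functions $h_J$, for dyadic intervals $J\subseteq[0,1]$, equal to $1$ on the left half of $J$, $-1$ on the right half and $0$ off $J$. We show that no infinite part of it is equivalent to a basis of $\ell_2$, so the corresponding basis of $X\oplus Y$ does not split.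

The lengths of the intervals in an infinite family tend to $0$. So the family contains $J_1,J_2,\dots$ with $\sum_{l>j}|J_l|\le2^{-(j+2)p}|J_j|$. Let $f_j=|J_j|^{-1/p}h_{J_j}$, which has norm $1$, and let $g_j$ be the restriction of $f_j$ to $J_j\setminus\bigcup_{l>j}J_l$. The $g_j$ have disjoint supports and $\|f_j-g_j\|_p\le2^{-j-2}$, so $\frac34\le\|g_j\|_p\le1$. For finitely supported $a$ we get $\frac34\|a\|_p\le\|\sum a_jg_j\|_p\le\|a\|_p$ and $\|\sum a_j(f_j-g_j)\|_p\le\frac14\|a\|_\infty\le\frac14\|a\|_p$. Hence $(f_j)$ is equivalent to the unit vector basis of $\ell_p$.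

On the other hand, if the family were equivalent to an unconditional basis of $\ell_2$, an isomorphism would carry $(f_j)$ to an unconditional basic sequence $(x_j)$ in $\ell_2$ with norms bounded above and below. By the parallelogram law, the average of $\|\sum\varepsilon_ja_jx_j\|^2$ over all signs is $\sum|a_j|^2\|x_j\|^2$, and by unconditionality each term is comparable to $\|\sum a_jx_j\|^2$. So $(x_j)$, and with it $(f_j)$, would be equivalent to the unit vector basis of $\ell_2$, which is false for $p\ne2$.
\end{example}

\begin{thebibliography}{9}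

\bibitem{problem}
\emph{On incomparability of Banach spaces},
\texttt{http://matwbn.icm.edu.pl/ksiazki/bcp/bcp30/bcp3019.pdf}

\bibitem{Kato}
Kato, 1958.

\bibitem{LT}
Lindenstrauss and Tzafriri, \emph{Classical Banach Spaces I}, \S2.c.

\end{thebibliography}
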